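# One more disc in a triangular packing

Throughout, a *unit disc* is a disc of diameter $1$, and $T(m)$ is the smallest side length of an equilateral triangle into which $m$ non-overlapping unit discs can be packed.

## 1. From three discs to four, and from $\binom{n+1}{2}$ to $\binom{n+1}{2}+1$

Take the discs one at a time. It is easier to follow their centers. A disc of radius $\frac12$ lies in an equilateral triangle of side $t$ exactly when its center is at distance at least $\frac12$ from each of the three sides, on the inner side. These points form a concentric, homothetic triangle whose inradius is $\frac{t}{2\sqrt3}-\frac12=\frac{t-\sqrt3}{2\sqrt3}$, so its side is $t-\sqrt3$. Two discs do not overlap exactly when their centers are at distance at least $1$. Hence $m$ unit discs fit into a triangle of side $t$ if and only if there are $m$ points with mutual distances $\ge1$ in a triangle of side $\ell=t-\sqrt3$.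

One point fits into a triangle of side $\ell=0$. Two points at distance $\ge1$ need $\ell\ge1$, because the diameter of a triangle of side $\ell$ is $\ell$. When $\ell=1$ the three vertices already give three points. So $T(1)=\sqrt3$ and $T(2)=T(3)=1+\sqrt3$.

Now four points. Join the center of the triangle to the midpoints of its sides. This cuts the triangle into three kites, and each kite has as its corners one vertex of the triangle, two midpoints and the center. The distances between corners of a kite are $\frac{\ell}{2}$ (vertex to midpoint, and midpoint to midpoint), $\frac{\ell}{2\sqrt3}$ (center to midpoint) and $\frac{\ell}{\sqrt3}$ (vertex to center), so the diameter of a kite is $\frac{\ell}{\sqrt3}$. Among four points, two lie in the same kite. If their distance is $\ge1$, then $\ell\ge\sqrt3$. Conversely, for $\ell=\sqrt3$ the three vertices and the center work. So $T(4)=2\sqrt3$.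

Passing from $1$ disc to $2$ costs $1$ in side length, and passing from $3$ to $4$ costs $\sqrt3-1\approx0.732$. The numbers $1,3,6,10,\dots$ are special, since for these the triangular lattice fills the triangle perfectly. Write
$$\Delta(n)=\binom{n+1}2 .$$
It is known, and we take it as given, that the lattice packing is optimal here: $T(\Delta(n))=n-1+\sqrt3$ for every $n\ge1$. A perfect packing looks rigid, so one may guess that one extra disc always costs a definite amount. This is the following conjecture, taken from "Packing equal squares into a large square" (http://www.math.ucsd.edu/~ronspubs/09_03_square_packing.pdf).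

**Conjecture.** For some constant $c>0$, $T(\Delta(n)+1)>T(\Delta(n))+c$ for all positive integers $n$.

We prove that it is false.

**Theorem 1.** $\displaystyle\lim_{n\to\infty}\bigl(T(\Delta(n)+1)-T(\Delta(n))\bigr)=0$. Hence no constant $c>0$ as in the conjecture exists.

**Theorem 2.**

(a) For every $s\in(0,\frac25]$ there are $c(s)>0$ and $n_0(s)$ such that, for all $n\ge n_0(s)$, a triangle of side $T(\Delta(n))+s$ holds at least $\Delta(n)+c(s)\,n$ unit discs. The linear order in $n$ is best possible: for every $s\ge0$ such a triangle holds at most $\Delta(n)+s(n+\frac12)+\frac{s^2}2$ discs.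

(b) For a sequence of integers $m(n)\ge0$: $T(\Delta(n)+m(n))-T(\Delta(n))\to0$ if and only if $m(n)/n\to0$.

(c) For every $n\ge1$, $T(\Delta(n)+1)-T(\Delta(n))>\frac1{n+1}$. For all sufficiently large $n$, $T(\Delta(n)+1)-T(\Delta(n))\le e^{-\frac45\sqrt{\log n}}$.

The proof of Theorem 1 is a construction and uses only the given value of $T(\Delta(n))$. Oler's inequality, recalled in Section 8, enters only in the upper bound of (a), the "only if" of (b) and the lower bound of (c).

## 2. Lattice coordinates

Let $h=\frac{\sqrt3}2$ and
$$d_1=(1,0),\qquad d_2=(\tfrac12,h),\qquad d_3=d_2-d_1=(-\tfrac12,h),\qquad e=(h,\tfrac12)=\frac{d_1+d_2}{\sqrt3}.$$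
These are unit vectors at angles $0^\circ,60^\circ,120^\circ,30^\circ$. For a slack $s\ge0$ the container for the centers is
$$X=\{\alpha d_1+\beta d_2:\ \alpha,\beta\ge0,\ \alpha+\beta\le n-1+s\},$$
an equilateral triangle of side $n-1+s$ with a corner at $0$. By Section 1, $T(\Delta(n)+m)\le T(\Delta(n))+s$ if and only if $X$ contains $\Delta(n)+m$ points with mutual distances $\ge1$.

We identify $(i,j)\in\mathbb Z^2$ with the point $id_1+jd_2$, whose abscissa is $i+\frac j2$ and whose ordinate is $hj$. Put
$$\Lambda=\{(i,j):\ i,j\ge0,\ i+j\le n-1\},\qquad |\Lambda|=\Delta(n).$$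
*Row* $j$ is the set of points of $\Lambda$ with second coordinate $j$. Two lattice points are *neighbors* if they differ by $\pm d_1,\pm d_2$ or $\pm d_3$, that is, by $\pm(1,0),\pm(0,1)$ or $\pm(-1,1)$; such a difference vector is called a *bond*. Neighbors are at distance $1$, and distinct non-neighbors are at distance at least $\sqrt3$. For instance $(0,0)$ and $(1,1)$ are not neighbors, and their distance is $|d_1+d_2|=\sqrt3$.

## 3. A zigzag in the bottom row, and the threshold $\frac2{\sqrt3}-1$

A horizontal row of points at distance $1$ becomes shorter when it is bent into a zigzag. If the heights alternate between $0$ and $\beta$, consecutive points at distance $1$ have horizontal pitch $\lambda=\sqrt{1-\beta^2}<1$, and a long enough row gains room for another point. The slack $s$ should create the vertical room.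

Let us carry this out. Suppose $\frac2{\sqrt3}-1<s\le\frac25$. Move all of $\Lambda$ by $s\,d_2$. The point $(i,j)$ now has coordinates $(i,j+s)$, so it stays in $X$, and rows $j\ge1$ have ordinate at least $h+hs$. Delete the $n$ points of row $0$. Put $\beta=hs+h-1$, which is positive because $s>\frac2{\sqrt3}-1$ means $h(1+s)>1$, and which is less than $0.22$. Insert the $n+1$ points
$$y_l=\Bigl(\tfrac{\beta}{\sqrt3}+l\lambda,\ \beta_l\Bigr),\quad 0\le l\le n,\qquad \beta_l=0\ (l\text{ even}),\quad \beta_l=\beta\ (l\text{ odd}).$$
Consecutive $y_l$ are at distance $1$, and others are at distance at least $2\lambda>1$. Every old point is at vertical distance at least $h+hs-\beta=1$ from every $y_l$. A point $(x,y)$ lies in $X$ when $y\ge0$, $x\ge \frac y{\sqrt3}$ and $x+\frac y{\sqrt3}\le n-1+s$. The first two conditions hold for the $y_l$, and the third holds if $n\lambda+\frac{2\beta}{\sqrt3}\le n-1+s$, that is, if $n(1-\lambda)\ge1-s+\frac{2\beta}{\sqrt3}$. This is true for large $n$. So one extra disc costs at most $s$ for large $n$, for each such $s$.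

Below $s=\frac2{\sqrt3}-1\approx0.155$ this argument stops. A translation by $\alpha d_1+\gamma d_2$ that keeps $\Lambda$ inside $X$ has $\alpha,\gamma\ge0$ and $\alpha+\gamma\le s$, so it lifts row $1$ to height at most $h+hs$. The new row has a different pitch from row $1$, so in the argument each of its points had to be allowed to stand directly below a point of row $1$, and this takes vertical distance $1$. If $h+hs\le1$, no height $\beta>0$ is left for the zigzag. What is needed is a vertical displacement of more than $1-h\approx0.134$, and a translation cannot supply it when $s$ is small.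

Two observations show where to look. First, the zigzag need not run along a whole side: a stretch of length $q$ gains about $q\beta^2/2$ points, so a long stretch near the corner $0$ is enough. Second, far from the side of $X$ opposite to $0$, the container does not restrict displacements to size $s$. A point with $i+j\le n-4$ may move by $\alpha d_1+\gamma d_2$ with $\alpha,\gamma\ge 0$, $\alpha+\gamma\le 0.7$, and it stays in $X$. The only obstacle is the other points. So we want to displace a block at the corner $0$ more than the bulk is displaced, and the question is how the points in the way can yield.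

## 4. Tilted bonds, and which way a strip may be cut

We look at two rigid pieces of the lattice that move relative to each other, and ask what happens to the bonds between them. Two elementary inequalities contain everything.

**(I1)** If $b\ge0$ and $-\frac{b^2}2\le\omega\le0$, then $|(1+\omega,\pm b)|\ge1$ and $|(\frac12+\omega,\pm(h+b))|\ge1$.

Indeed $(1+\omega)^2+b^2=1+2\omega+\omega^2+b^2\ge1$, and $(\frac12+\omega)^2+(h+b)^2=1+\omega+\omega^2+\sqrt3\,b+b^2\ge1$.

**(I2)** If $0\le t\le\sqrt3\,g$, then $|(\frac12-t,h+g)|\ge1$ and $|(-\frac12-t,h+g)|\ge1$.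

Indeed $(\frac12-t)^2+(h+g)^2=1-t+t^2+\sqrt3\,g+g^2\ge1$, and the second square exceeds the first by $2t\ge0$.

Inequality (I1) says that a vertical offset $b$ across a cut pays for a horizontal compression $\frac{b^2}2$, *provided* the slanted bonds across the cut become steeper and not flatter. This decides how to cut. Suppose the right-hand piece goes *down* by $b$. If the cut runs in direction $d_2$ (between the columns $i$ and $i+1$), the bonds that cross it from left to right are $d_1=(1,0)$ and $-d_3=(\frac12,-h)$. They become $(1,-b)$ and $(\frac12,-h-b)$, which is good. If the right-hand piece goes *up* across the same cut, then $-d_3$ becomes $(\frac12,-h+b)$, with square $1-\sqrt3\,b+b^2<1$ for $0<b<\sqrt3$, which is not allowed. For a piece that goes up, one cuts instead in direction $d_3$ (between $i+j=\text{const}$ and the next such line). The bonds that cross are $d_1$ and $d_2=(\frac12,h)$, and both survive.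

So, from left to right, a strip whose pieces alternately go down and up has to be cut alternately along $d_2$ and along $d_3$. The low pieces are then narrow at the top and the high pieces narrow at the bottom: upright and inverted triangles. Each cut allows a compression of order $b^2/2$, and with enough cuts the total compression reaches any prescribed amount.

Inequality (I2) governs the upper edge of the strip. If a piece below goes right by $t$ and down by $g$, while the points above stay, the bonds $d_2,d_3$ that point up from it become $(\frac12-t,h+g)$ and $(-\frac12-t,h+g)$. This is harmless as long as $t\le\sqrt3\,g$. So every piece that slides to the right must also sink.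

## 5. The amplification lemma

We describe configurations by displacements $u:\Lambda\to\mathbb R^2$: the point $x$ is placed at $x+u(x)$. Two objects organize them.

**Definition.** For $\delta>0$ let $w(\delta)=2\delta e=(\sqrt3\,\delta,\delta)$, and let
$$E(\delta)=\Bigl\{\alpha d_1+\beta d_2:\ \alpha,\beta\ge0,\ \alpha+\beta\le\tfrac{4\delta}{\sqrt3}\Bigr\},$$
an equilateral triangle of side $\frac{4\delta}{\sqrt3}$ with a corner at $0$.

For $v=\alpha d_1+\beta d_2$ one computes
$$v_y=h\beta,\qquad v\cdot(h,-\tfrac12)=h\alpha,\qquad v\cdot e=h(\alpha+\beta),\qquad \alpha+\beta=\tfrac2{\sqrt3}\,v\cdot e=v_x+\tfrac{v_y}{\sqrt3}. \tag{1}$$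
So $v\in E(\delta)$ if and only if $v_y\ge0$, $v\cdot(h,-\frac12)\ge0$ and $v\cdot e\le2\delta$. In particular $w(\delta)\in E(\delta)$ with $\alpha+\beta=\frac{4\delta}{\sqrt3}$; it is the midpoint of the side opposite to $0$. Also $v_x\ge0$ on $E(\delta)$, and $E(\delta)\subset E(\delta')$ for $\delta\le\delta'$. For example, for $\delta=0.1$ the triangle has side about $0.231$ and $w(\delta)\approx(0.173,0.1)$.

Let $\sigma$ be the reflection in the line $\mathbb Re$. It swaps $d_1$ and $d_2$, hence acts on lattice points by $(i,j)\mapsto(j,i)$; it sends $d_3$ to $-d_3$, fixes $w(\delta)$ and preserves $E(\delta)$.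

For $K\ge1$ let $Q(K)=\{(i,j):0\le i,j\le K-1\}$, a rhombus at the corner. If $2K\le n$ then $Q(K)\subset\Lambda$, because $i+j\le2K-2\le n-2$.

**Lemma 3 (amplification).** Let $0<\delta<0.2$, $N=\lceil2\sqrt3/\delta\rceil$, $k\ge1$, $K\ge(N+1)(k+1)$ and $2K\le n$. Let $u:\Lambda\to E(\delta)$ be such that $u\equiv w(\delta)$ on $Q(K)$ and all neighboring pairs of $\Lambda$ are at distance $\ge1$ after displacement. Then there is $u':\Lambda\to E(\frac32\delta)$ that differs from $u$ only at points of $Q(K)$ with $i,j\le K-2$, such that $u'\equiv w(\frac32\delta)$ on $Q(k)$ and all neighboring pairs of $\Lambda$ are at distance $\ge1$ after displacement.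

In words: if a large corner rhombus is displaced by $w(\delta)$, a smaller one can be displaced by $w(\frac32\delta)$. The numbers come from Section 4. On $Q(K)$ the bottom row stands at height $\delta$ above the floor, so pieces of a bottom strip may sink by at most $\delta$. We let the inverted triangles sink by $\frac\delta2$ and the upright ones by $\delta$. Each cut then has offset $b=\frac\delta2$, and by (I2) the pieces may slide to the right by up to $\tau=\sqrt3\cdot\frac\delta2$. So the corner block can push the strip to the right by $\tau$. Doing the same along the left side, by symmetry, lets the corner block move by $(\tau,\frac\delta2)=\delta e$. The block does not run into the interior in direction $d_1+d_2$, because $(1,1)$ is not a bond.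

### Proof of Lemma 3

**Step 1: cutting the strip.** The purpose is to divide the bottom strip $0\le j\le k-1$, $i\ge k$ into the triangles of Section 4. Put $\tau=\frac{\sqrt3}2\delta$ and $p_r=r(k+1)$, and let

- $D_0=\{(k,j):0\le j\le k-1\}$;
- $T_r=\{(i,j):j\ge0,\ i\ge p_r,\ i+j\le p_r+k-1\}$ for $1\le r\le N$ (upright triangles);
- $D_r=\{(i,j):0\le j\le k-1,\ i+j\ge p_r+k,\ i\le p_{r+1}-1\}$ for $1\le r\le N-1$ (inverted triangles);
- $D_N=\{(i,j)\in Q(K):0\le j\le k-1,\ i+j\ge p_N+k\}$ (this one will not be modified).

In row $j$, $D_0$ occupies $i=k=p_1-1$; $T_r$ occupies $p_r\le i\le p_r+k-1-j$; $D_r$ with $1\le r<N$ occupies $p_r+k-j\le i\le p_r+k=p_{r+1}-1$; and $D_N$ occupies $p_N+k-j\le i\le K-1$. Here $p_N+k=(N+1)(k+1)-1\le K-1$. So these sets partition the part of the strip in $Q(K)$.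

Two examples. For $k=1$ we have $p_r=2r$, and $D_0,T_1,D_1,T_2,\dots$ are the single points $(1,0),(2,0),(3,0),(4,0),\dots$. For $k=2$ we have $p_r=3r$, $D_0=\{(2,0),(2,1)\}$, $T_r=\{(3r,0),(3r+1,0),(3r,1)\}$ and $D_r=\{(3r+2,0),(3r+1,1),(3r+2,1)\}$ for $1\le r\le N-1$.

**Step 2: the new displacement.** The purpose is to define $u'$. Put $u'=w(\delta)+v$ on $Q(K)$, with
$$\begin{aligned}
&v=(\tau,\tfrac\delta2)=\delta e=w(\tfrac32\delta)-w(\delta) &&\text{on }Q(k),\\
&v=(t_r,-\tfrac\delta2),\quad t_r=\tau\bigl(1-\tfrac rN\bigr) &&\text{on }D_r,\ 0\le r\le N-1,\\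
&v=(c_r,-\delta),\quad c_r=\tau\bigl(1-\tfrac{2r-1}{2N}\bigr) &&\text{on }T_r,\ 1\le r\le N.
\end{aligned}$$
Along $D_0,T_1,D_1,T_2,\dots,T_N,D_N$ the horizontal part is $\tau,\ \tau-\frac{\tau}{2N},\ \tau-\frac{2\tau}{2N},\dots,\frac{\tau}{2N},\,0$. It drops by $\frac\tau{2N}$ at every cut.

The mirror images $\sigma D_r$ $(0\le r\le N-1)$ and $\sigma T_r$ $(1\le r\le N)$ lie in $i\le k-1$, $j\ge k$, so they are disjoint from $Q(k)$ and from the bottom strip. On them we put the reflected values, $v(\sigma x)=\sigma(v(x))$. On the rest of $Q(K)$, called the *body* (it includes $D_N$ and $\sigma D_N$), put $v=0$. Outside $Q(K)$ put $u'=u$. Since $\delta e$ is fixed by $\sigma$ and the body is $\sigma$-invariant, $v(\sigma x)=\sigma(v(x))$ holds on all of $Q(K)$.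

By definition $u'\equiv w(\frac32\delta)$ on $Q(k)$. The modified points satisfy
$$\max(i,j)\le p_N+k-1=(N+1)(k+1)-2\le K-2 ,$$
as the lemma claims. Consequently all neighbors in $\Lambda$ of a modified point lie in $Q(K)$.

For $k=1$ the bottom row now has heights $\frac32\delta,\ \frac\delta2,\ 0,\ \frac\delta2,\ 0,\ \dots,\ \frac\delta2,\ 0,\ \delta,\ \delta,\dots$: the corner has gone up, and next to it runs a zigzag that has been pushed down to the floor. For $\delta=0.1$ one has $N=35$ and $\tau\approx0.0866$, and each cut absorbs $\frac{\tau}{70}\approx0.00124$.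

**Step 3: the values lie in $E(\frac32\delta)$.** The purpose is to check the three inequalities $v_y\ge0$, $v\cdot(h,-\frac12)\ge0$, $v\cdot e\le3\delta$ from (1) for $u'$. Note $h\sqrt3\,\delta=\frac32\delta$ and $h\tau=\frac34\delta$.

On $Q(k)$, $u'=w(\frac32\delta)\in E(\frac32\delta)$.

On $D_r$ $(r<N)$, $u'=(\sqrt3\,\delta+t_r,\frac\delta2)$ with $0\le t_r\le\tau$. So $u'_y\ge0$, $u'\cdot(h,-\frac12)\ge\frac32\delta-\frac14\delta>0$ and $u'\cdot e\le\frac32\delta+\frac34\delta+\frac14\delta=\frac52\delta\le3\delta$.

On $T_r$, $u'=(\sqrt3\,\delta+c_r,0)$ with $0\le c_r\le\tau$. So $u'_y=0$, $u'\cdot(h,-\frac12)>0$ and $u'\cdot e\le\frac32\delta+\frac34\delta=\frac94\delta\le3\delta$.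

On the mirror images the same holds, because $\sigma$ fixes $w(\delta)$ and preserves $E(\frac32\delta)$. At unmodified points $u'=u\in E(\delta)\subset E(\frac32\delta)$.

**Step 4: which neighboring pairs need checking.** The purpose is a complete list of cases. Pairs of unmodified points are fine by hypothesis. A pair with a modified point lies in $Q(K)$, where $u=w(\delta)$ is constant, so after displacement its vector is the lattice bond plus the difference of the two values of $v$. If these values agree, the distance stays $1$. So only pairs in $Q(K)$ with a modified point and different values of $v$ matter. By $\sigma$-equivariance, a pair and its mirror image have difference vectors that are reflections of each other, hence of equal length.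

Suppose no point of such a pair lies in the bottom strip ($i\ge k$, $j\le k-1$) and none lies in the mirror strip ($i\le k-1$, $j\ge k$). Then the modified point is in $Q(k)$ and the other point has both coordinates $\ge k$. This is impossible, since the bond would have to be $(1,1)$, which is not a bond. So, up to reflection, at least one point lies in the bottom strip. The other point lies in $Q(k)$ or the bottom strip, or has both coordinates $\ge k$, or lies in the mirror strip.

*Inside $Q(k)$ and the bottom strip.* Order the blocks as $Q(k),D_0,T_1,D_1,T_2,\dots,T_N,D_N$. Their ranges of first coordinates have the following minima and maxima: $Q(k)$: $0$ and $k-1$; $D_0$: $k$ and $k$; $T_r$: $p_r$ and $p_r+k-1=p_{r+1}-2$; $D_r$ $(1\le r<N)$: $p_r+1$ and $p_{r+1}-1$; $D_N$: $p_N+1$ and $K-1$. The minima increase along the sequence. For two blocks that are two places apart, the minimum of the later exceeds the maximum of the earlier by at least $2$: compare $k-1$ with $p_1=k+1$ for $Q(k),T_1$; $k=p_1-1$ with $p_1+1$ for $D_0,D_1$; $p_{r+1}-2$ with $p_{r+1}$ for $T_r,T_{r+1}$; and $p_{r+1}-1$ with $p_{r+1}+1$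 for $D_r,D_{r+1}$. (If $N=1$, the block $D_1$ is $D_N$ and the comparison is the same.) Since the minima increase, blocks further apart also differ by at least $2$. A bond changes the first coordinate by at most $1$, so only consecutive blocks contain neighboring pairs with different $v$.

*From the bottom strip to points with $j\ge k$.* The point of the strip lies in row $k-1$, say $(i,k-1)$ with $i\ge k$, and its neighbors in row $k$ are $(i,k)$ and $(i-1,k)$. If the strip point is modified, these lie in $Q(K)$. A neighbor with first coordinate $\ge k$ is a body point. The only exception is the pair $(k,k-1)$, $(k-1,k)$. If the strip point is not modified, it lies in $D_N$. Both its upper neighbors then have first coordinate at least $p_N+k-(k-1)-1=p_N\ge k+1$, so they are not in the mirror strip; where they lie in $Q(K)$ they are body points, and outside $Q(K)$ they are unmodified. So no case arises.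

This leaves: consecutive blocks (Step 5), modified strip points to the body above (Step 6), and the one exceptional pair (Step 7).

**Step 5: consecutive blocks.** The purpose is to check every cut across the strip. The tool is (I1).

$Q(k)\to D_0$. The first coordinate increases, from $k-1$ to $k$, so the bond is $d_1$ or $-d_3=(\frac12,-h)$. The difference of the $v$'s is $(0,-\delta)$. The new vectors $(1,-\delta)$ and $(\frac12,-h-\delta)$ have length $\ge1$, by (I1) with $\omega=0$, $b=\delta$.

$D_{r-1}\to T_r$ for $1\le r\le N$. The first coordinate increases, from $p_r-1$ to $p_r$, so the bond is $d_1$ or $-d_3$. The difference is $(\omega,-\frac\delta2)$ with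
$$\omega=c_r-t_{r-1}=\tau\Bigl(\frac{r-1}N-\frac{2r-1}{2N}\Bigr)=-\frac\tau{2N}.$$
Since $N\ge\frac{2\sqrt3}\delta$,
$$\frac\tau{2N}\le\frac{\frac{\sqrt3}2\delta}{4\sqrt3/\delta}=\frac{\delta^2}8=\frac12\Bigl(\frac\delta2\Bigr)^2. \tag{2}$$
So (I1) with $b=\frac\delta2$ applies to the new vectors $(1+\omega,-\frac\delta2)$ and $(\frac12+\omega,-h-\frac\delta2)$. This inequality is the reason for the choice of $N$.

$T_r\to D_r$ for $1\le r\le N-1$. The sum $i+j$ increases, from $p_r+k-1$ to $p_r+k$, so the bond is $d_1$ or $d_2$. The difference is $(t_r-c_r,\frac\delta2)$ with $t_r-c_r=\tau(\frac{2r-1}{2N}-\frac rN)=-\frac\tau{2N}$. The new vectors are $(1-\frac\tau{2N},\frac\delta2)$ and $(\frac12-\frac\tau{2N},h+\frac\delta2)$, and by (2) inequality (I1) applies with $b=\frac\delta2$.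

$T_N\to D_N$. Again $i+j$ increases by $1$, and the bond is $d_1$ or $d_2$. The difference is $(-c_N,\delta)=(-\frac\tau{2N},\delta)$, and (I1) applies with $b=\delta$, since $\frac\tau{2N}\le\frac{\delta^2}8\le\frac{\delta^2}2$.

**Step 6: the strip and the body above it.** The purpose is to check that the blocks slide under the body without collision. The tool is (I2). The bonds go from row $k-1$ to row $k$, so they are $d_2$ and $d_3$, and $v=0$ above.

From $D_r$ $(0\le r\le N-1)$ the difference is $(-t_r,\frac\delta2)$ with $0\le t_r\le\tau=\sqrt3\cdot\frac\delta2$. The new vectors are $(\frac12-t_r,h+\frac\delta2)$ and $(-\frac12-t_r,h+\frac\delta2)$, and (I2) applies with $g=\frac\delta2$. Here $\tau$ is the largest shift that this inequality admits.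

The only point of $T_r$ in row $k-1$ is its apex $(p_r,k-1)$. From it the difference is $(-c_r,\delta)$ with $0\le c_r\le\tau\le\sqrt3\,\delta$, and (I2) applies with $g=\delta$.

**Step 7: the bottom strip and the mirror strip.** The purpose is to check the one pair where the two strips meet, $(k,k-1)\in D_0$ and $(k-1,k)\in\sigma D_0$, with bond $d_3$. On $D_0$, $v=(\tau,-\frac\delta2)=\delta(h,-\frac12)$, a vector of length $\delta$ at angle $-30^\circ$. Its reflection in the line at angle $30^\circ$ is at angle $90^\circ$, so $v=\delta(0,1)$ on $\sigma D_0$. The difference is $\delta(0,1)-\delta(h,-\frac12)=\delta(-h,\frac32)=\sqrt3\,\delta\,d_3$. The bond becomes $(1+\sqrt3\,\delta)d_3$, of length greater than $1$.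

All neighboring pairs are at distance $\ge1$, and Lemma 3 is proved. $\blacksquare$

## 6. Iterating until the corner clears the height $1-h$

Fix $0<s\le\frac25$. We start with the translation by $w(\delta_0)$ that uses up the slack $s$, and apply Lemma 3 until the displacement at the corner exceeds the threshold of Section 3. The number of applications depends only on $s$.

Let $\delta_0=\frac{\sqrt3}4s$, so that the side of $E(\delta_0)$ is $s$, and $\delta_0\le\frac{\sqrt3}{10}<0.2$. Let $\delta_m=(\frac32)^m\delta_0$, and let $M\ge1$ be minimal with $\delta_M\ge0.2$. Since $\delta_{M-1}<0.2$,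
$$0.2\le\delta_M<0.3. \tag{3}$$
For $0\le m<M$ put $N_m=\lceil2\sqrt3/\delta_m\rceil$, and let $\Pi=\Pi(s)=\prod_{m<M}(N_m+1)$. For example, for $s=0.1$ one has $\delta_0\approx0.0433$ and $\delta_4\approx0.219$, so $M=4$. Here $N_0,\dots,N_3=80,54,36,24$ and $\Pi=81\cdot55\cdot37\cdot25=4120875$.

**Step 1: the sizes of the corner blocks.** The purpose is to choose block sizes that satisfy the hypotheses of Lemma 3 and to see that the last one is still a fixed fraction of $n$. Define
$$k_0=\lfloor n/2\rfloor,\qquad k_{m+1}=\Bigl\lfloor\frac{k_m}{N_m+1}\Bigr\rfloor-1\quad(0\le m<M).$$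
Then $k_m\ge(N_m+1)(k_{m+1}+1)$ and $k_{m+1}\ge\frac{k_m}{N_m+1}-2$. Since $\delta_m<0.2$ for $m<M$, we have $\frac{2\sqrt3}{\delta_m}>17.3$, so $N_m+1\ge19$. Iterating the second inequality gives
$$k_M\ge\frac{k_0}\Pi-2\Bigl(1+\tfrac1{19}+\tfrac1{19^2}+\cdots\Bigr)\ge\frac{n-1}{2\Pi}-3, \tag{4}$$
because the geometric series sums to $\frac{19}{18}$ and $k_0\ge\frac{n-1}2$.

From now on assume $n\ge2100\,\Pi$. Then (4) gives $k_M\ge\frac n{2\Pi}-4\ge1046$. All $k_m$ are positive: $k_m\le0$ with $m<M$ would force $k_{m+1}<0$, and by repetition $k_M<0$. Hence $k_0>k_1>\dots>k_M\ge3$.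

**Step 2: applying the lemma $M$ times.** The purpose is to produce the final displacement of $\Lambda$. Let $u_0\equiv w(\delta_0)$ on $\Lambda$. This is a translate of the lattice, so all neighboring pairs are at distance $1$, and $u_0$ takes values in $E(\delta_0)$. For $m=0,\dots,M-1$ apply Lemma 3 with $(\delta,K,k)=(\delta_m,k_m,k_{m+1})$. The hypotheses hold, since $\delta_m<0.2$, $k_{m+1}\ge1$, $k_m\ge(N_m+1)(k_{m+1}+1)$ and $2k_m\le2k_0\le n$. The result is $u=u_M:\Lambda\to E(\delta_M)$ with $u\equiv w(\delta_M)$ on $Q(k_M)$ and all neighboring pairs at distance $\ge1$.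

**Step 3: non-neighbors.** The purpose is to see that all other pairs are at distance $\ge1$ too. The diameter of $E(\delta_M)$ is its side, $\frac4{\sqrt3}\delta_M<\frac{1.2}{\sqrt3}<0.7<\sqrt3-1$. Non-neighbors start at distance $\ge\sqrt3$, and the difference of their displacements has length less than $0.7$, so they end at distance greater than $1$.

**Step 4: containment in $X$.** The purpose is to check that the displaced points have not left the container. Write $u(x)=\alpha d_1+\beta d_2$ for $x=(i,j)$; then $\alpha,\beta\ge0$, and we must bound $i+j+\alpha+\beta$. If $x$ was never modified, then $u(x)=w(\delta_0)$, so $\alpha+\beta=\frac4{\sqrt3}\delta_0=s$, and $i+j\le n-1$. If $x$ was modified at some step, then $i,j\le k_0-2$, so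
$$i+j+\alpha+\beta\le 2k_0-4+0.7\le n-4+0.7<n-1+s .$$

So $X$ contains a displaced copy of $\Lambda$ with mutual distances $\ge1$, in which the rhombus $Q(k_M)$ is displaced by $w(\delta_M)$. The height $\delta_M\ge0.2$ exceeds $1-h$.

## 7. Inserting points in the bottom row of the corner block

Write $k=k_M$ and $\delta=\delta_M$, and put
$$\beta=\delta-(1-h),\qquad \lambda=\sqrt{1-\beta^2},\qquad q=k-2,\qquad m=\Bigl\lfloor q\Bigl(\frac1\lambda-1\Bigr)\Bigr\rfloor .$$
Since $0.133<1-h<0.134$, (3) gives $0.066\le\beta<0.17$, so $\lambda>\frac12$. Also
$$\frac1\lambda-1\ge\frac{\beta^2}2\ge\frac{0.066^2}2>\frac1{500},$$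
where the first inequality is $(1-x)^{-1/2}\ge1+\frac x2$.

**Step 1: the exchange.** The purpose is to replace part of row $0$ by a zigzag with more points. Remove the $q+1$ points of $\Lambda$ with $j=0$, $0\le i\le q$. Add the $q+1+m$ points
$$y_l=(\sqrt3\,\delta+l\lambda,\ \beta_l),\quad 0\le l\le q+m,\qquad \beta_l=0\ (l\text{ even}),\quad \beta_l=\beta\ (l\text{ odd}).$$
By the choice of $m$, $q+m\le\frac q\lambda$, that is, $(q+m)\lambda\le q$. So every $y_l$ has abscissa at least $\sqrt3\,\delta$ and at most $\sqrt3\,\delta+q<k-2+0.52$.

**Step 2: distances.** The purpose is to compare the new points with each other and with every remaining point.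

Consecutive $y_l$ are at distance $\sqrt{\lambda^2+\beta^2}=1$; others are at distance at least $2\lambda>1$.

The point $(k-1,0)\in Q(k)$ is placed at abscissa $k-1+\sqrt3\,\delta=q+1+\sqrt3\,\delta$, so its horizontal distance from every $y_l$ is at least $1$.

Points of $Q(k)$ with $j\ge1$ have ordinate at least $h+\delta$, so their vertical distance from every $y_l$ is at least $h+\delta-\beta=1$. Here the amplified height is used: $\beta>0$ because $\delta>1-h$.

Points of $\Lambda$ with $i\ge k$ have abscissa at least $k$, since $u_x\ge0$ on $E(\delta)$. Their horizontal distance from every $y_l$ exceeds $1$.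

Points with $i<k$, $j\ge k$ have ordinate at least $hk\ge2h>1+\beta$, so their vertical distance exceeds $1$.

These are all remaining points of $\Lambda$: those with $i\le k-1$ have $j=0$ (removed, or equal to $(k-1,0)$), or $1\le j\le k-1$, or $j\ge k$.

**Step 3: containment.** The purpose is to check with (1) that $y_l\in X$. The ordinate is $\ge0$. Next, $y_l\cdot(h,-\frac12)\ge\frac32\delta-\frac12\beta>0$, since $\beta<\delta$. Finally the sum of the coordinates in the basis $d_1,d_2$, which is the abscissa plus the ordinate divided by $\sqrt3$, is less than $k-2+0.52+0.1<n-1$.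

**Step 4: counting.** The purpose is to bound $m$ from below. The triangle $X$ now contains $\Delta(n)+m$ points with mutual distances $\ge1$, and with $k_M\ge\frac n{2\Pi}-4$ and $n\ge2100\,\Pi$,
$$m\ge\frac{k_M-2}{500}-1\ge\frac n{1000\,\Pi}-1.012\ge\frac n{2000\,\Pi}>1.$$
The third inequality holds because $\frac n{2000\,\Pi}\ge1.05>1.012$. As $T$ is nondecreasing, we have proved the following.

**Proposition 4.** For $0<s\le\frac25$ and $n\ge2100\,\Pi(s)$,
$$T(\Delta(n)+m)\le n-1+\sqrt3+s\quad\text{for every integer } m\text{ with }0\le m\le\frac n{2000\,\Pi(s)}, \tag{5}$$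
and this range includes $m=1$. Here $\Pi(s)$ depends only on $s$.

**Proof of Theorem 1.** Let $s\in(0,\frac25]$. By (5) with $m=1$ and by $T(\Delta(n))=n-1+\sqrt3$, we have $0\le T(\Delta(n)+1)-T(\Delta(n))\le s$ for all $n\ge2100\,\Pi(s)$. Since $s$ is arbitrary, the limit is $0$. If the conjecture held with some $c>0$, then taking $s<c$ would give a contradiction. The conjecture is false. $\blacksquare$

## 8. Oler's inequality and the proof of Theorem 2

The bounds in the other direction come from one cited result.

**Oler's inequality** (N. Oler, *An inequality in the geometry of numbers*, Acta Math. 105 (1961) 19–48; see also J. H. Folkman and R. L. Graham, Canad. Math. Bull. 12 (1969) 745–752). A compact convex set of area $A$ and perimeter $P$ in the plane contains at most $\frac2{\sqrt3}A+\frac12P+1$ points with mutual distances $\ge1$.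

For a triangle of side $\ell$ we have $A=\frac{\sqrt3}4\ell^2$ and $P=3\ell$, so the bound is $\frac{\ell^2}2+\frac{3\ell}2+1=\frac{(\ell+1)(\ell+2)}2$. For $\ell=n-1$ this is exactly $\Delta(n)$. For $\ell=n-1+s$ it says: if the triangle contains $\Delta(n)+m$ points with mutual distances $\ge1$, then
$$\Delta(n)+m\le\frac{(n+s)(n+1+s)}2=\Delta(n)+s\bigl(n+\tfrac12\bigr)+\frac{s^2}2. \tag{6}$$

**Proof of (a).** Take $c(s)=\frac1{2000\,\Pi(s)}$ and $n_0(s)=2100\,\Pi(s)$. For $n\ge n_0(s)$ the construction of Section 7 gives an integer $m\ge c(s)\,n$ such that $\Delta(n)+m$ discs fit into a triangle of side $T(\Delta(n))+s$. The upper bound, for every $s\ge0$, is (6).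

**Proof of (b).** Suppose $m(n)/n\to0$ and fix $s\in(0,\frac25]$. For large $n$ we have $m(n)\le c(s)\,n$ and $n\ge n_0(s)$, so (5) gives $0\le T(\Delta(n)+m(n))-T(\Delta(n))\le s$. Since $s$ is arbitrary, the difference tends to $0$. Conversely, suppose $s_n=T(\Delta(n)+m(n))-T(\Delta(n))\to0$. Then $s_n\ge0$, and (6) gives $m(n)\le s_n(n+\frac12)+\frac{s_n^2}2=o(n)$.

**Proof of (c), lower bound.** The purpose is to see that a slack of $\frac1{n+1}$ is too small even for one extra point. If $0\le s\le\frac1{n+1}$, then
$$s\bigl(n+\tfrac12\bigr)+\frac{s^2}2\le\frac{n+\frac12}{n+1}+\frac1{2(n+1)^2}=1-\frac1{2(n+1)}+\frac1{2(n+1)^2}<1,$$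
so by (6) no extra point fits. Hence $T(\Delta(n)+1)-T(\Delta(n))>\frac1{n+1}$. For $n=2$ this says that the fourth disc costs more than $\frac13$; by Section 1 it costs $\sqrt3-1$.

**Proof of (c), upper bound.** The purpose is to estimate $\Pi(s)$ and then to let $s$ depend on $n$ in (5). Since $\delta_m<0.2$ for $m<M$, we have $2\le\frac{0.4}{\delta_m}$ and
$$N_m+1\le\frac{2\sqrt3}{\delta_m}+2\le\frac{2\sqrt3+0.4}{\delta_m}<\frac4{\delta_m}.$$
Also $\delta_{M-l}=(1.5)^{-l}\delta_M\ge0.2\,(1.5)^{-l}$ for $1\le l\le M$, so the factor of $\Pi(s)$ with index $M-l$ is less than $20\,(1.5)^l$. Therefore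
$$\log\Pi(s)\le\sum_{l=1}^M\log\bigl(20\,(1.5)^l\bigr)=M\log20+\frac{M(M+1)}2\log1.5. \tag{7}$$
By the minimality of $M$, $\delta_{M-1}<0.2$, so $(1.5)^{M-1}<\frac{0.2}{\delta_0}=\frac{0.8}{\sqrt3\,s}<\frac1s$, and
$$M\le1+\frac{\log(1/s)}{\log1.5}.$$
Now let $L=\log n$ and $s=e^{-\frac45\sqrt L}$; for large $n$ this is at most $\frac25$. Then $\log(1/s)=0.8\sqrt L$, so $M\le1+a\sqrt L$ with $a=\frac{0.8}{\log1.5}$. In (7) the term $M\log20$ is $O(\sqrt L)$, and
$$\frac{M(M+1)}2\log1.5\le\frac{(a\sqrt L+1)(a\sqrt L+2)}2\log1.5=\frac{a^2\log1.5}2\,L+O(\sqrt L)=\frac{0.64}{2\log1.5}\,L+O(\sqrt L).$$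
Since $\log1.5>0.4054$, the coefficient $\frac{0.32}{\log1.5}$ is at most $0.79$. So $\log\Pi(s)\le0.79\,L+O(\sqrt L)$, and $2100\,\Pi(s)\le n$ for all large $n$. By (5) with $m=1$, $T(\Delta(n)+1)-T(\Delta(n))\le s=e^{-\frac45\sqrt{\log n}}$. $\blacksquare$

The exact decay rate of $T(\Delta(n)+1)-T(\Delta(n))$, which lies between the two bounds in (c), is not settled by this argument.
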